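\title{Heisenberg subgroups and characteristic ideals of modules over Iwasawa algebras}

\begin{abstract}
Let $G$ be a uniform pro-$p$ group, let $H\le G$ be a closed uniform subgroup whose Lie algebra is the Heisenberg algebra of dimension $2r+1$, and let $z$ be a topological generator of the center of $H$. We prove the conjecture that if a finitely generated module $M$ over $\mathbb{F}_p[[G]]$ has canonical dimension at most $r$, then the principal symbol of $z-1$ lies in the characteristic ideal of $M$. The proof counts linearly independent operators on finite quotients of $M$, in the manner of Joseph's argument for Bernstein's inequality. We also show that $r$ cannot be replaced by $r+1$, determine the characteristic ideals of dimension at most $r$ when $G=H$, and deduce a lower bound for the canonical dimension of infinite-dimensional modules when the Lie algebra of $G$ is simple.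
\end{abstract}

\section{Introduction}\label{sec:intro}

Fix a prime $p$. Let $G$ be a uniform pro-$p$ group of dimension $D$, with Lie algebra $\mathcal{L}(G)$ over $\mathbb{Q}_p$; Section~\ref{sec:uniform} recalls these notions. The Iwasawa algebra of $G$ over $\mathbb{F}_p$ is the completed group algebra
\[
\Omega_G=\mathbb{F}_p[[G]]=\varprojlim_U \mathbb{F}_p[G/U],
\]
where $U$ runs over the open normal subgroups of $G$. Its augmentation ideal $\mathfrak{m}=\mathfrak{m}_G$, the kernel of the map $\Omega_G\to\mathbb{F}_p$ that sends every group element to $1$, is the Jacobson radical. The graded ring $\operatorname{gr}\Omega_G=\bigoplus_{n\ge0}\mathfrak{m}^n/\mathfrak{m}^{n+1}$ is a commutative polynomial ring over $\mathbb{F}_p$ in $D$ variables of degree one. The \emph{principal symbol} of an element $x\in\mathfrak{m}^n\setminus\mathfrak{m}^{n+1}$ is $\sigma(x)=x+\mathfrak{m}^{n+1}\in\operatorname{gr}\Omega_G$.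

Let $M$ be a finitely generated left $\Omega_G$-module. A \emph{good filtration} on $M$ is one of the form $F^nM=\sum_i\mathfrak{m}^{n-k_i}m_i$, where the $m_i$ are finitely many generators of $M$, the $k_i$ are integers, and $\mathfrak{m}^j=\Omega_G$ for $j\le0$. The \emph{characteristic ideal} and the \emph{canonical dimension} of $M$ are
\[
J(M)=\sqrt{\operatorname{Ann}_{\operatorname{gr}\Omega_G}(\operatorname{gr}M)},\qquad d(M)=\dim\bigl(\operatorname{gr}\Omega_G/J(M)\bigr),
\]
where $\dim$ is Krull dimension and $d(0)=-\infty$. They do not depend on the good filtration, and we always take $k_i=0$, that is, $F^nM=\mathfrak{m}^nM$. The zero set of $J(M)$ is a cone in $\overline{\mathbb{F}}_p^{\,D}$ of dimension $d(M)$, and $d(M)$ is also the rate of growth of $M$: the dimension of $M/\mathfrak{m}^nM$ grows like $n^{d(M)}$ (Lemma~\ref{lem:hilbert}).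

Which ideals occur as $J(M)$? If $G\cong\mathbb{Z}_p^D$, then every homogeneous radical ideal does (Lemma~\ref{lem:abelian}). The ring $\operatorname{gr}\Omega_G$ depends only on $D$, so any restriction on $J(M)$ must come from the noncommutativity that the passage to the graded ring has erased. The first test case is the Heisenberg Lie algebra $\mathfrak{h}_{2r+1}$, $r\ge1$, over $\mathbb{Q}_p$. It has a basis $x_1,\dots,x_r,y_1,\dots,y_r,c$ with $[x_i,y_j]=\delta_{ij}c$ and all other brackets of basis elements zero, and its center is $\mathbb{Q}_pc$.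

Let $H$ be uniform with $\mathcal{L}(H)=\mathfrak{h}_{2r+1}$, and let $z$ be a topological generator of its center $Z\cong\mathbb{Z}_p$. Modules on which $z$ acts trivially are modules over the abelian group $H/Z$, and they can be as small as we like. For the others, the enveloping algebra suggests what to expect. The quotient of $U(\mathfrak{h}_{2r+1})$ by $c-1$ is the Weyl algebra in $r$ variables, and Bernstein's inequality says that a nonzero finitely generated module over it grows at least like $n^r$. In $\Omega_H$ the central element $z-1$ lies in the radical, so by Nakayama's lemma it cannot act by a nonzero scalar on a nonzero finitely generated module. If it is not nilpotent on $\operatorname{gr}M$, it behaves as one more free variable. One therefore guesses that $d(M)\ge r+1$ unless $\sigma(z-1)\in J(M)$.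

For modules over $\Omega_H$ itself this follows from a theorem of Wadsley: if $M$ is a finitely generated $\Omega_H$-module with $d(M)\le r$, then $\operatorname{Ann}_{\Omega_H}(M)\cap\Omega_Z\ne0$. Indeed, $\Omega_Z=\mathbb{F}_p[[z-1]]$, so a power of $z-1$ kills $M$, and the same power of $\sigma(z-1)$ kills $\operatorname{gr}M$. It is conjectured in \cite{source} that the conclusion $\sigma(z-1)\in J(M)$ persists when $H$ sits inside a larger uniform group $G$ and $M$ is a module over $\Omega_G$. Wadsley's theorem does not apply directly, because $M$ need not be finitely generated over $\Omega_H$, and $z$ need not be central in $G$. We prove the conjecture, without using Wadsley's theorem.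

\begin{theorem}\label{thm:main}
Let $G$ be a uniform pro-$p$ group, let $H\le G$ be a closed uniform subgroup with $\mathcal{L}(H)=\mathfrak{h}_{2r+1}$, $r\ge1$, and let $z$ be a topological generator of the center of $H$. If $M$ is a finitely generated $\Omega_G$-module with $d(M)\le r$, then $\sigma(z-1)\in J(M)$.
\end{theorem}

Every subalgebra $\mathfrak{h}_{2r+1}\subseteq\mathcal{L}(G)$ is the Lie algebra of such a subgroup $H$ (Lemma~\ref{lem:isolated}). The subgroup is not unique, but the conclusion does not depend on the choice: it says that the characteristic cone lies in a hyperplane determined by the center of the subalgebra (Remark~\ref{rem:symbol}).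

For the Heisenberg group itself, the bound is sharp and the theorem is the only constraint on small characteristic ideals. In the next two statements $H$ is a uniform group with $\mathcal{L}(H)=\mathfrak{h}_{2r+1}$, $r\ge1$, and $z$ is a topological generator of its center.

\begin{proposition}\label{prop:sharp}
There is a finitely generated $\Omega_H$-module $M$ with $d(M)=r+1$ and $\sigma(z-1)\notin J(M)$.
\end{proposition}

\begin{proposition}\label{prop:class}
Let $I$ be a homogeneous radical ideal of $\operatorname{gr}\Omega_H$ with $\dim(\operatorname{gr}\Omega_H/I)\le r$. Then $I=J(M)$ for some finitely generated $\Omega_H$-module $M$ if and only if $\sigma(z-1)\in I$. Moreover,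
\[
\bigcap_{d(M)\le r}J(M)=\sigma(z-1)\operatorname{gr}\Omega_H,
\]
where $M$ runs over the finitely generated $\Omega_H$-modules with $d(M)\le r$.
\end{proposition}

A simple Lie algebra that contains one Heisenberg subalgebra contains enough of them to confine the characteristic cone of a small module to the origin.

\begin{theorem}\label{thm:simple}
Let $G$ be a uniform pro-$p$ group whose Lie algebra $\mathfrak{g}=\mathcal{L}(G)$ is simple.
\begin{enumerate}
\item[(a)] If $\mathfrak{g}$ contains a copy of $\mathfrak{h}_{2r+1}$, $r\ge1$, then every finitely generated $\Omega_G$-module $M$ that is infinite-dimensional over $\mathbb{F}_p$ satisfies $d(M)\ge r+1$.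
\item[(b)] This is sharp for $\mathfrak{g}=\mathfrak{sl}_{r+2}(\mathbb{Q}_p)$: this algebra contains $\mathfrak{h}_{2r+1}$, and there is an infinite-dimensional finitely generated $\Omega_G$-module $M$ with $d(M)=r+1$.
\item[(c)] If $\mathfrak{g}$ is split simple, not of type $A_1$, with dual Coxeter number $h^\vee$, then every $M$ as in \textup{(a)} satisfies $d(M)\ge h^\vee-1$, which is half the dimension of the minimal nilpotent orbit.
\end{enumerate}
\end{theorem}

The idea of the proof of Theorem~\ref{thm:main} is Joseph's counting argument for Bernstein's inequality: an algebra that acts nearly faithfully on a module cannot grow faster than the square of the growth of the module. If $\sigma(z-1)\notin J(M)$, then high powers of $z-1$ survive on the finite quotients of $M$. The commutation relations of $H$ turn this into about $n^{2r+1}$ independent operators on a space of dimension about $n^{d(M)}$, which is too many when $d(M)\le r$. Section~\ref{sec:count} isolates this count as a statement of linear algebra, and Section~\ref{sec:main} applies it to $M$. Sections~\ref{sec:heis} and~\ref{sec:simple}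 prove the remaining results.

\section{Uniform groups and their Iwasawa algebras}\label{sec:uniform}

A pro-$p$ group $G$ is \emph{uniform} if it is topologically finitely generated and torsion-free and its commutators lie in the closed subgroup generated by the $p$-th powers (fourth powers if $p=2$). A \emph{Lie lattice} is a $\mathbb{Z}_p$-Lie algebra $L$ that is free of finite rank over $\mathbb{Z}_p$; it is \emph{powerful} if $[L,L]\subseteq pL$ (if $[L,L]\subseteq 4L$ when $p=2$). We use the following facts from \cite[Ch.~4, 7, 9]{DDMS}.

\begin{enumerate}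
\item[(U1)] A uniform group $G$ has a powerful Lie lattice $L_G$ and a homeomorphism $\exp\colon L_G\to G$ under which the product is given by the Baker--Campbell--Hausdorff series $X+Y+\frac12[X,Y]+\cdots$. The rank $D$ of $L_G$ is the dimension of $G$, and $\mathcal{L}(G)=\mathbb{Q}_p\otimes L_G$. Conversely, every powerful Lie lattice gives a uniform group in this way. The closed uniform subgroups of $G$ are the sets $\exp L$ with $L\subseteq L_G$ a powerful Lie sublattice, of any rank. The subgroups $G^{p^s}=\exp(p^sL_G)$ are open, normal and uniform, and they form a base of neighborhoods of $1$.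
\item[(U2)] Let $v_1,\dots,v_D$ be a basis of $L_G$, put $X_i=\exp v_i-1$, and write $X^\alpha=X_1^{\alpha_1}\cdots X_D^{\alpha_D}$, in this order. Every element of $\Omega_G$ is uniquely a convergent series $\sum_\alpha c_\alpha X^\alpha$ with $c_\alpha\in\mathbb{F}_p$, and $\mathfrak{m}^n$ consists of the series with $c_\alpha=0$ for $|\alpha|<n$. Moreover $\operatorname{gr}\Omega_G=\operatorname{Sym}(V)$ with $V=L_G/pL_G$, and for $v\in L_G\setminus pL_G$ the symbol $\sigma(\exp v-1)$ is the image $\bar v$ of $v$ in $V$.
\end{enumerate}

In particular $\Omega_G$ is complete for the $\mathfrak{m}$-adic filtration and its graded ring is Noetherian, so $\Omega_G$ is Noetherian.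

\begin{lemma}\label{lem:hilbert}
Let $M\ne0$ be a finitely generated $\Omega_G$-module. For large $n$, the number $\dim_{\mathbb{F}_p}M/\mathfrak{m}^nM$ is given by a polynomial in $n$ of degree $d(M)$. Hence there is a constant $C$ with $\dim M/\mathfrak{m}^nM\le Cn^{d(M)}$ for all $n\ge1$, and $M$ is finite-dimensional if and only if $d(M)=0$.
\end{lemma}

\begin{proof}
The module $\operatorname{gr}M=\bigoplus_i\mathfrak{m}^iM/\mathfrak{m}^{i+1}M$ is generated over $\operatorname{Sym}(V)$ by the finite-dimensional space $M/\mathfrak{m}M$. By the Hilbert--Serre theorem, the total dimension of its first $n$ graded pieces is, for large $n$, a polynomial whose degree is the Krull dimension of $\operatorname{Sym}(V)/\operatorname{Ann}(\operatorname{gr}M)$, and this is $d(M)$. If $M$ is finite-dimensional, the polynomial is bounded, so $d(M)=0$. If $d(M)=0$, the polynomial is constant, so $\mathfrak{m}^nM=\mathfrak{m}^{n+1}M$ for some $n$. The module $\mathfrak{m}^nM$ is finitely generated because $\Omega_G$ is Noetherian, so Nakayama's lemma gives $\mathfrak{m}^nM=0$, and $M=M/\mathfrak{m}^nM$ is finite-dimensional.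
\end{proof}

A submodule $L'$ of a lattice $L$ is \emph{isolated} if $L/L'$ is torsion-free. Then $L/L'$ is free, so every basis of $L'$ extends to a basis of $L$.

\begin{lemma}\label{lem:isolated}
Let $\mathfrak{s}$ be a Lie subalgebra of $\mathcal{L}(G)$. Then $L_G\cap\mathfrak{s}$ is isolated in $L_G$ and powerful, so $\exp(L_G\cap\mathfrak{s})$ is a closed uniform subgroup of $G$ with Lie algebra $\mathfrak{s}$.
\end{lemma}

\begin{proof}
The quotient $L_G/(L_G\cap\mathfrak{s})$ embeds in the vector space $\mathcal{L}(G)/\mathfrak{s}$. Brackets of elements of $L_G\cap\mathfrak{s}$ lie in $pL_G\cap\mathfrak{s}=p(L_G\cap\mathfrak{s})$, and the same holds with $4$ in place of $p$ when $p=2$. Finally, $L_G\cap\mathfrak{s}$ spans $\mathfrak{s}$ over $\mathbb{Q}_p$.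
\end{proof}

The next lemma extracts from the Lie algebra the only property of $H$ that the proof of Theorem~\ref{thm:main} uses.

\begin{lemma}\label{lem:relations}
Let $H$ be uniform with $\mathcal{L}(H)=\mathfrak{h}_{2r+1}$, and let $z=\exp\zeta$ be a topological generator of the center $Z$ of $H$. Then $L_H\cap\mathbb{Q}_pc=\mathbb{Z}_p\zeta$ and $Z=\exp(\mathbb{Z}_p\zeta)$. There are elements $a_1,\dots,a_r,b_1,\dots,b_r\in H$ and a power $q=p^e$, $e\ge0$, such that
\begin{equation}\label{eq:rel}
\begin{gathered}
a_ib_ia_i^{-1}b_i^{-1}=z^q\quad(1\le i\le r),\\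
\text{and all other pairs among } a_1,\dots,a_r,b_1,\dots,b_r,z \text{ commute.}
\end{gathered}
\end{equation}
\end{lemma}

\begin{proof}
Brackets in $\mathfrak{h}_{2r+1}$ are central, so $\exp X\exp Y=\exp(X+Y+\frac12[X,Y])$ for $X,Y\in L_H$. Therefore
\begin{align*}
\exp X\exp Y(\exp X)^{-1}(\exp Y)^{-1}&=\exp\bigl(X+Y+\tfrac12[X,Y]\bigr)\exp\bigl(-X-Y+\tfrac12[X,Y]\bigr)\\
&=\exp[X,Y].
\end{align*}
So $\exp X$ is central in $H$ if and only if $X$ commutes with $L_H$, that is, $X\in\mathbb{Q}_pc$. Thus $\exp$ is an isomorphism from the additive group $L_H\cap\mathbb{Q}_pc\cong\mathbb{Z}_p$ onto $Z$, and it matches topological generators.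

Choose $t$ so large that all $p^tx_i$ and $p^ty_i$ lie in $L_H$. Then $p^{2t}c=[p^tx_i,p^ty_i]$ is a nonzero element of $\mathbb{Z}_p\zeta$, so $p^{2t}c=p^eu\zeta$ with $e\ge0$ and $u\in\mathbb{Z}_p^\times$, both independent of $i$. Put $a_i=\exp(p^tx_i)$ and $b_i=\exp(u^{-1}p^ty_i)$. The commutator formula gives $a_ib_ia_i^{-1}b_i^{-1}=\exp(p^e\zeta)=z^q$, and it gives $1$ for the other pairs.
\end{proof}

\begin{remark}\label{rem:symbol}
In the situation of Theorem~\ref{thm:main}, write $\zeta=p^sv$ with $v\in L_G\setminus pL_G$. In characteristic $p$ we have $z-1=(\exp v-1)^{p^s}$, so $\sigma(z-1)=\bar v^{\,p^s}$. Since $J(M)$ is radical, $\sigma(z-1)\in J(M)$ if and only if the linear form $\bar v$ lies in $J(M)$. The vector $v$ generates $L_G\cap\mathbb{Q}_pc$, so the line $\mathbb{F}_p\bar v$ depends only on the center of $\mathcal{L}(H)$. If $G=H$, then $s=0$ and $\sigma(z-1)=\bar\zeta$.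
\end{remark}

\section{Counting operators that satisfy the Heisenberg relations}\label{sec:count}

Throughout this section $T=z-1$. We begin with the smallest case.

\begin{example}\label{ex:model}
Let $r=1$ and $G=H$, and write $a,b$ for $a_1,b_1$. The most naive candidate for a counterexample to Theorem~\ref{thm:main} is a module $M$ that is free of finite rank $h\ge1$ over $R=\Omega_Z=\mathbb{F}_p[[T]]$: it has $\dim M/\mathfrak{m}^nM\le\dim M/T^nM=hn$, so $d(M)\le1$, and $T$ acts on it without torsion. We show that no such module exists.

The elements $a,b$ act by invertible $h\times h$ matrices over $R$. Consider the $R$-linear maps $\tau(f)=b^{-1}fb$ and $\rho(f)=afa^{-1}$ on matrices. The relation $ab=z^qba$ gives $\tau(a)=z^qa$ and $\rho(b)=z^qb$, while $\tau(b)=b$ and $\rho(a)=a$. So $a^\alpha b^\beta$ is a joint eigenvector of $(\tau,\rho)$ with eigenvalues $(z^{q\alpha},z^{q\beta})$. Suppose that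
\[
g_{00}+a\,g_{10}+b\,g_{01}+ab\,g_{11}=0,\qquad g_{\alpha\beta}\in R.
\]
Applying $\tau-1$ kills the terms without $a$ and leaves $(z^q-1)(a\,g_{10}+ab\,g_{11})=0$. Applying $\rho-z^q$ then kills the term with $b$ and leaves $-(z^q-1)^2a\,g_{10}=0$. Since $z^q-1=T^q$ and $a$ is invertible,
\[
T^{2q}g_{10}=0.
\]
As $R$ is a domain, $g_{10}=0$. Each of the other three coefficients is isolated in the same way by one of the maps $\tau-1$, $\tau-z^q$ followed by one of the maps $\rho-1$, $\rho-z^q$. So $1,a,b,ab$ are independent over $R$. With exponents $0\le\alpha,\beta<P$, the eigenvalues $z^{qs}$, $0\le s<P$, are still distinct elements of the domain $R$, so the $P^2$ matrices $a^\alpha b^\beta$ are independent over $R$. Hence $P^2\le h^2$ for every $P$, which is absurd.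
\end{example}

A general module is not finitely generated over $\mathbb{F}_p[[T]]$, so we must count on finite quotients $W=M/\mathfrak{m}^nM$. There $T$ is nilpotent, and the differences of eigenvalues are no longer cancellable: in the example, separating four operators cost the factor $T^{2q}$. (Taking determinants also settles the example, but on $W$ the operator $z$ is unipotent and determinants give nothing.) The argument survives only if the cost grows slowly with the number of operators. Each of the $P-1$ differences $z^{qs_0}-z^{qs}$ costs at least $T^q$, and it costs more when $s$ is $p$-adically close to $s_0$. The next lemma shows that for $P=p^k$ this effect adds only a factor of order $k=\log_pP$.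

\begin{lemma}\label{lem:cost}
Let $q=p^e$, $k\ge1$ and $0\le s_0<p^k$. In the polynomial ring $\mathbb{F}_p[T]$, with $z=1+T$,
\[
\prod_{\substack{0\le s<p^k\\ s\ne s_0}}\bigl(z^{qs_0}-z^{qs}\bigr)=T^{\,qk(p^k-p^{k-1})}\,u(T)\qquad\text{with } u(0)\ne0 .
\]
\end{lemma}

\begin{proof}
Let $j=p^vj'>0$ with $p\nmid j'$. Then $z^{qj}-1=(z^{j'}-1)^{qp^v}$ and $z^{j'}-1=j'T+\cdots$, so $z^{qj}-1$ vanishes at $T=0$ to order exactly $qp^v$. The factor $z^{qs_0}-z^{qs}$ equals $\pm z^{q\min(s,s_0)}(z^{q|s_0-s|}-1)$, so its order is $qp^{v_p(s_0-s)}$. For $0\le v\le k$, exactly $p^{k-v}$ of the integers $s\in[0,p^k)$ satisfy $p^v\mid s_0-s$, and for $v=k$ the only one is $s_0$. So for each $v=0,\dots,k-1$ there are $p^{k-v}-p^{k-v-1}$ values of $s$ with $v_p(s_0-s)=v$, and together they contribute $qp^v(p^{k-v}-p^{k-v-1})=q(p^k-p^{k-1})$ to the order. Summing over the $k$ values of $v$ gives the claim.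
\end{proof}

For $\alpha,\beta\in\mathbb{Z}_{\ge0}^r$ write $a^\alpha b^\beta=a_1^{\alpha_1}\cdots a_r^{\alpha_r}b_1^{\beta_1}\cdots b_r^{\beta_r}$.

\begin{proposition}\label{prop:count}
Let $W$ be a finite-dimensional $\mathbb{F}_p$-vector space, and let $a_i,b_i$ $(1\le i\le r)$ and $z$ be invertible operators on $W$ that satisfy \eqref{eq:rel} with $q=p^e$. Assume that $T=z-1$ is nilpotent. Let $k\ge1$ and $N=2rqkp^k$. If $T^{2N-1}\ne0$, then the operators
\[
a^\alpha b^\beta\,T^j,\qquad \alpha,\beta\in\{0,\dots,p^k-1\}^r,\quad 0\le j<N,
\]
are linearly independent over $\mathbb{F}_p$. In particular $p^{2rk}N\le(\dim W)^2$.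
\end{proposition}

The assumption on $T^{2N-1}$ splits the available powers of $T$ into two halves: $N$ of them pay for separating the eigenvalues, and the other $N$ are counted among the independent operators.

\begin{proof}
A linear relation has the form $\sum_{\alpha',\beta'}a^{\alpha'}b^{\beta'}g_{\alpha'\beta'}(T)=0$ with polynomials $g_{\alpha'\beta'}$ of degree less than $N$. Suppose that $g_{\alpha\beta}\ne0$ for some index $(\alpha,\beta)$, which we fix.

On $\operatorname{End}(W)$ define $\tau_i(f)=b_i^{-1}fb_i$ and $\rho_i(f)=a_ifa_i^{-1}$. By \eqref{eq:rel}, $a_ib_i=z^qb_ia_i$ with $z$ commuting with both, so $\tau_i(a_i)=z^qa_i$ and $\rho_i(b_i)=z^qb_i$; the automorphism $\tau_i$ fixes all generators other than $a_i$, and $\rho_i$ fixes all generators other than $b_i$. For $s\ge0$ let $\tau_i-z^{qs}$ denote the linear map $f\mapsto\tau_i(f)-z^{qs}f$, and define $\rho_i-z^{qs}$ in the same way. For every polynomial $g$,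
\begin{align*}
(\tau_i-z^{qs})\bigl(a^{\alpha'}b^{\beta'}g(T)\bigr)&=a^{\alpha'}b^{\beta'}\,(z^{q\alpha_i'}-z^{qs})\,g(T),\\
(\rho_i-z^{qs})\bigl(a^{\alpha'}b^{\beta'}g(T)\bigr)&=a^{\alpha'}b^{\beta'}\,(z^{q\beta_i'}-z^{qs})\,g(T).
\end{align*}
The right sides have the same form as the arguments, since $z=1+T$. Apply to the relation, in any order, all the maps $\tau_i-z^{qs}$ with $0\le s<p^k$, $s\ne\alpha_i$, and all the maps $\rho_i-z^{qs}$ with $0\le s<p^k$, $s\ne\beta_i$, for $i=1,\dots,r$. A term with $(\alpha',\beta')\ne(\alpha,\beta)$ has $\alpha_i'\ne\alpha_i$ or $\beta_i'\ne\beta_i$ for some $i$, so it acquires the factor $z^{q\alpha_i'}-z^{q\alpha_i'}=0$ or $z^{q\beta_i'}-z^{q\beta_i'}=0$. The term with index $(\alpha,\beta)$ is multiplied by $2r$ products of the kind computed in Lemma~\ref{lem:cost}. We obtain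
\[
a^\alpha b^\beta\,T^{N'}u(T)\,g_{\alpha\beta}(T)=0,\qquad N'=2rqk(p^k-p^{k-1})\le N,\quad u(0)\ne0 .
\]
Write $g_{\alpha\beta}=T^{l}g_1$ with $g_1(0)\ne0$ and $l<N$. Since $T$ is nilpotent, $u(T)$ and $g_1(T)$ are invertible operators, and so is $a^\alpha b^\beta$. Hence $T^{N'+l}=0$ with $N'+l\le2N-1$, which contradicts $T^{2N-1}\ne0$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:main}

To apply Proposition~\ref{prop:count} we need quotients of $M$ that are small and on which a high power of $T=z-1$ is nonzero. It would not be enough to know that $T$ is not nilpotent on $M$, because $T^jm$ could sink into the filtration much faster than $j$ grows. The condition $\sigma(T)\notin J(M)$ excludes this for at least one $m$. Note that $T$ is a nonzero element of $\mathfrak{m}=\mathfrak{m}_G$, so $T\in\mathfrak{m}^\delta\setminus\mathfrak{m}^{\delta+1}$ for some $\delta\ge1$.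

\begin{lemma}\label{lem:survive}
If $\sigma(T)\notin J(M)$, then there is $m\in M$ with $T^jm\notin\mathfrak{m}^{j\delta+1}M$ for all $j\ge0$.
\end{lemma}

\begin{proof}
No power of $\sigma(T)$ annihilates $\operatorname{gr}M$. Choose a basis of the finite-dimensional space $M/\mathfrak{m}M$; it generates $\operatorname{gr}M$. If each basis vector were killed by a power of $\sigma(T)$, then one power would kill all of them, and it would kill $\operatorname{gr}M$ because $\operatorname{gr}\Omega_G$ is commutative. So some $m\in M$ satisfies $\sigma(T)^j(m+\mathfrak{m}M)\ne0$ for all $j$. This element of $\operatorname{gr}M$ is the class of $T^jm$ in $\mathfrak{m}^{j\delta}M/\mathfrak{m}^{j\delta+1}M$.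
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Suppose that $\sigma(T)\notin J(M)$ and that $d=d(M)\le r$. Then $M\ne0$, so $d\ge0$. Take $a_i,b_i,q$ from Lemma~\ref{lem:relations}, $m$ from Lemma~\ref{lem:survive} and $C$ from Lemma~\ref{lem:hilbert}. For $k\ge1$ put $N=2rqkp^k$ and
\[
W=M/\mathfrak{m}^{2N\delta}M .
\]
This is an $\Omega_G$-module of finite dimension, so $a_i,b_i,z\in G$ act on it by invertible operators that satisfy \eqref{eq:rel}. We have $T^{2N}W=0$ because $T\in\mathfrak{m}^\delta$. Since $\delta\ge1$, we have $\mathfrak{m}^{2N\delta}M\subseteq\mathfrak{m}^{(2N-1)\delta+1}M$, and the larger space does not contain $T^{2N-1}m$. So $T^{2N-1}\ne0$ on $W$. Proposition~\ref{prop:count} and Lemma~\ref{lem:hilbert} give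
\begin{equation}\label{eq:compare}
p^{2rk}N\le(\dim W)^2\le C^2(2N\delta)^{2d}\le C^2(2\delta)^{2r}N^{2r}.
\end{equation}
Divide by $N$, substitute $N^{2r-1}=(2rqk)^{2r-1}p^{(2r-1)k}$, and divide by $p^{(2r-1)k}$:
\[
p^k\le C^2(2\delta)^{2r}(2rqk)^{2r-1}.
\]
The constants $C,\delta,q,r$ do not depend on $k$. The left side is exponential in $k$ and the right side is a polynomial, so the inequality fails for large $k$.
\end{proof}

\begin{remark}\label{rem:hyp}
The uniformity of $G$ enters only through the fact that $\operatorname{gr}\Omega_G$ is a commutative ring finitely generated in degree one, in Lemmas~\ref{lem:hilbert} and~\ref{lem:survive}. The subgroup $H$ enters only through \eqref{eq:rel}; since $W$ is a module for all of $G$, it is irrelevant that $H$ may have infinite index and that $z$ may not be central in $G$. The relations cannot be dropped: if $H$ is replaced by $G=\mathbb{Z}_p^{2r}\times Z$ with $Z=\overline{\langle z\rangle}\cong\mathbb{Z}_p$, then $M=\Omega_Z$, with the first factor acting trivially, has $d(M)=1\le r$, and $\sigma(z-1)$ is not nilpotent on $\operatorname{gr}M=\mathbb{F}_p[\sigma(z-1)]$.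
\end{remark}

\begin{remark}\label{rem:half}
Since $p^k=N/(2rqk)$, the left side of \eqref{eq:compare} is $N^{2r+1}$ up to a power of $\log N$. The comparison with $N^{2d}$ gives $d\ge r+\frac12$, and the bound $d\ge r+1$ follows because $d$ is an integer. The remaining half can also be obtained from the count, by using that all the operators commute with $T$. Put
\[
F_n=\{x\in M:\ T^jx\in\mathfrak{m}^{(n+j)\delta}M\text{ for some }j\ge0\}.
\]
If the condition holds for $j$, it holds for all larger $j$. Hence $F_n$ is a subspace stable under $H$, with $F_0=M$ and $\mathfrak{m}^{n\delta}M\subseteq F_n\subseteq F_{n-1}$, and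
\[
Tx\in F_{n+1}\iff x\in F_n .
\]
The element $m$ of Lemma~\ref{lem:survive} is not in $F_1$, so $T^{n-1}m\notin F_n$. The map $T$ embeds $F_{n-1}/F_n$ in $F_n/F_{n+1}$, so $h_n=\dim F_{n-1}/F_n$ is nondecreasing, and $nh_n\le h_n+\dots+h_{2n-1}\le\dim M/F_{2n}\le C(2n\delta)^d$. The kernel of the nilpotent operator $T$ on $M/F_n$ is $F_{n-1}/F_n$, so its cokernel has dimension $h_n$, and $M/F_n$ is generated by $h_n$ elements over $\mathbb{F}_p[T]$. An operator that commutes with $T$ is determined by its values on these generators, so the commutant of $T$ on $M/F_n$ has dimension at most $h_n\dim M/F_n=O(n^{2d-1})$. Proposition~\ref{prop:count} for $W=M/F_{2N}$ now compares $N^{2r+1}$, up to logarithms, with $N^{2d-1}$, and the exponents balance exactly at $d=r+1$.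
\end{remark}

\section{Induced modules and the Heisenberg group}\label{sec:heis}

To test the bound we need modules whose characteristic ideals can be computed. Two families suffice: modules induced from the trivial module of a subgroup, and modules over abelian quotients.

\begin{lemma}\label{lem:induced}
Let $G$ be uniform and let $P\le G$ be a closed uniform subgroup with $L_P$ isolated in $L_G$. Let $V_P$ be the image of $L_P$ in $V=L_G/pL_G$, and let $M=\Omega_G\otimes_{\Omega_P}\mathbb{F}_p=\Omega_G/\Omega_G\mathfrak{m}_P$. Then
\[
\operatorname{gr}M\cong\operatorname{Sym}(V/V_P),\qquad J(M)=(V_P),\qquad d(M)=\dim G-\dim P .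
\]
\end{lemma}

\begin{proof}
Choose a basis $v_1,\dots,v_D$ of $L_G$ such that $v_{l+1},\dots,v_D$ is a basis of $L_P$, and use the series of (U2). Call $X_1,\dots,X_l$ the outer and $X_{l+1},\dots,X_D$ the inner variables. By (U2) for $P$, the subring $\Omega_P$ consists of the series in the inner variables, and $\mathfrak{m}_P$ consists of those without constant term. Let $K$ be the space of series in which every monomial contains an inner variable. We claim that $K=\Omega_G\mathfrak{m}_P$.

Each monomial in $K$ ends with an inner variable. Grouping the monomials by their last letter writes an element of $K$ as $\sum_{j>l}f_jX_j$ with $f_j\in\Omega_G$, so $K\subseteq\Omega_G\mathfrak{m}_P$. Conversely, let $f\in\mathfrak{m}_P$ and write a monomial as $X^\alpha=X'X''$ with $X'$ outer and $X''$ inner. Then $X''f\in\mathfrak{m}_P$ is a series in the inner variables without constant term, so $X^\alpha f=X'(X''f)\in K$. Since $K$ is closed and right multiplication by $f$ is continuous, $\Omega_Gf\subseteq K$.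

It follows that $M/\mathfrak{m}^nM=\Omega_G/(\mathfrak{m}^n+K)$ has as a basis the outer monomials of degree less than $n$. So $\operatorname{gr}M$ has the Hilbert function of a polynomial ring in $l$ variables. On the other hand, $\operatorname{gr}M$ is generated by the class of $1$, and this class is killed by $\bar v_j=\sigma(X_j)$ for $j>l$. Hence $\operatorname{gr}M$ is a quotient of $\operatorname{Sym}(V)/(V_P)=\operatorname{Sym}(V/V_P)$, which is a polynomial ring in $l$ variables because $\bar v_{l+1},\dots,\bar v_D$ is a basis of $V_P$. The Hilbert functions agree, so the quotient map is an isomorphism. The ideal $(V_P)$ is prime, so it equals $J(M)$, and $d(M)=l$.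
\end{proof}

For the rest of this section, $H$, $Z$ and $z=\exp\zeta$ are as in Lemma~\ref{lem:relations}, $V=L_H/pL_H$, and $\sigma(z-1)=\bar\zeta$ by Remark~\ref{rem:symbol}. To make $d(M)$ small while keeping $\bar\zeta$ out of $J(M)$, we induce from an abelian subgroup of dimension $r$ that is complementary to the center inside $\langle x_1,\dots,x_r,c\rangle$.

\begin{proof}[Proof of Proposition~\ref{prop:sharp}]
Let $L'=L_H\cap(\mathbb{Q}_px_1\oplus\dots\oplus\mathbb{Q}_px_r\oplus\mathbb{Q}_pc)$. It is abelian of rank $r+1$ and isolated in $L_H$. Since $L'\cap\mathbb{Q}_pc=\mathbb{Z}_p\zeta$, the submodule $\mathbb{Z}_p\zeta$ is isolated in $L'$, so $L'=\mathbb{Z}_p\zeta\oplus A_0$ with $A_0$ of rank $r$. The lattice $A_0$ is abelian, hence powerful. It is isolated in $L_H$, because $L_H/A_0$ is an extension of the torsion-free module $L_H/L'$ by $L'/A_0\cong\mathbb{Z}_p$. Let $A=\exp A_0$ and $M=\Omega_H\otimes_{\Omega_A}\mathbb{F}_p$. Lemma~\ref{lem:induced} gives $d(M)=(2r+1)-r=r+1$ and $J(M)=(V_A)$. The vector $\zeta$ and a basis of $A_0$ form a basis of $L'$, which extends to a basis of $L_H$;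 so $\bar\zeta\notin V_A$. The degree-one part of $(V_A)$ is $V_A$, and therefore $\bar\zeta\notin J(M)$.
\end{proof}

\begin{lemma}\label{lem:abelian}
Let $G\cong\mathbb{Z}_p^D$, so that $\Omega_G=\mathbb{F}_p[[X_1,\dots,X_D]]$ and $\operatorname{gr}\Omega_G=\mathbb{F}_p[X_1,\dots,X_D]$. Let $I$ be the ideal of $\mathbb{F}_p[X]$ generated by homogeneous polynomials $F_1,\dots,F_s$, and let $M=\mathbb{F}_p[[X]]/(F_1,\dots,F_s)$. Then $\operatorname{gr}M=\mathbb{F}_p[X]/I$. In particular $J(M)=I$ if $I$ is radical.
\end{lemma}

\begin{proof}
Let $\mathfrak{a}$ be the ideal of $\mathbb{F}_p[[X]]$ generated by the $F_j$. The piece of degree $n$ of $\operatorname{gr}M$ is $\mathfrak{m}^n/(\mathfrak{m}^{n+1}+\mathfrak{a}\cap\mathfrak{m}^n)$, the space of forms of degree $n$ modulo the components of degree $n$ of elements of $\mathfrak{a}\cap\mathfrak{m}^n$. The component of degree $n$ of $\sum_jf_jF_j$ is $\sum_jf_j'F_j$, where $f_j'$ is the component of $f_j$ of degree $n-\deg F_j$; it lies in $I$. Conversely, every form of degree $n$ in $I$ belongs to $\mathfrak{a}\cap\mathfrak{m}^n$.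
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:class}]
If $I=J(M)$, then $d(M)\le r$, and Theorem~\ref{thm:main} gives $\bar\zeta\in I$.

For the converse we use modules on which $z$ acts trivially. The submodule $\mathbb{Z}_p\zeta=L_H\cap\mathbb{Q}_pc$ is isolated, so $L_H$ has a basis $v_1,\dots,v_{2r},\zeta$. The formula $\exp X\exp Y=\exp(X+Y)\exp(\frac12[X,Y])$, in which the last factor lies in $Z$, shows that $H/Z$ is the additive group $L_H/\mathbb{Z}_p\zeta\cong\mathbb{Z}_p^{2r}$. The surjection $\Omega_H\to\Omega_{H/Z}=\mathbb{F}_p[[X_1,\dots,X_{2r}]]$ sends $\exp v_i-1$ to $X_i$ and $z-1$ to $0$, and it maps $\mathfrak{m}_H^n$ onto $\mathfrak{m}_{H/Z}^n$. It induces the surjection $\pi\colon\operatorname{gr}\Omega_H\to\mathbb{F}_p[X_1,\dots,X_{2r}]$ with $\bar v_i\mapsto X_i$ and kernel $(\bar\zeta)$. If $\bar\zeta\in I$, then $\pi(I)$ is a homogeneous ideal with $\pi^{-1}(\pi(I))=I$. Let $M$ be the module of Lemma~\ref{lem:abelian} for $\pi(I)$, viewed as an $\Omega_H$-module. The two adic filtrations on $M$ coincide, so $\operatorname{gr}M=\mathbb{F}_p[X]/\pi(I)=\operatorname{gr}\Omega_H/I$,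 and $J(M)=I$.

In the displayed equality, the inclusion $\supseteq$ is Theorem~\ref{thm:main}. For $\subseteq$ we use lines through the origin. For $\lambda\in\overline{\mathbb{F}}_p^{\,2r}$ let $I_\lambda$ be the kernel of the graded homomorphism $\mathbb{F}_p[X]\to\overline{\mathbb{F}}_p[S]$, $X_i\mapsto\lambda_iS$. It is a homogeneous prime ideal, and $\mathbb{F}_p[X]/I_\lambda$ is a finitely generated domain of transcendence degree at most $1$, so its dimension is at most $1\le r$. By the first part, $\pi^{-1}(I_\lambda)=J(M)$ for some $M$ with $d(M)\le r$. A polynomial in every $I_\lambda$ vanishes at every point $\lambda$ (set $S=1$), so it is zero. Hence $\bigcap_\lambda\pi^{-1}(I_\lambda)=\ker\pi=(\bar\zeta)$.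
\end{proof}

\section{Simple Lie algebras}\label{sec:simple}

The plan for Theorem~\ref{thm:simple}(a) is to apply Theorem~\ref{thm:main} to many Heisenberg subalgebras, until the resulting linear forms span $V$. Simplicity will show that the centers of these subalgebras span $\mathfrak{g}$ over $\mathbb{Q}_p$. This alone does not say that their primitive vectors span $L_G/pL_G$, since a $\mathbb{Q}_p$-basis of $\mathfrak{g}$ inside $L_G$ may become dependent modulo $p$. We therefore replace $G$ by an open subgroup whose lattice is spanned by such centers. The characteristic ideal then lives in a different ring, but the canonical dimension does not change. We write $d_G(M)$ and $J_G(M)$ when the group must be named.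

\begin{lemma}\label{lem:open}
Let $G'$ be an open uniform subgroup of a uniform group $G$, and let $M$ be a finitely generated $\Omega_G$-module. Then $M$ is finitely generated over $\Omega_{G'}$, and $d_{G'}(M)=d_G(M)$.
\end{lemma}

\begin{proof}
We may assume $M\ne0$. The ring $\Omega_G$ is generated as a left $\Omega_{G'}$-module by finitely many coset representatives, which gives the first claim. Choose $s$ with $U=G^{p^s}\subseteq G'$. Then $U$ is an open normal uniform subgroup of both $G$ and $G'$, so it suffices to prove $d_\Gamma(M)=d_U(M)$ for $\Gamma\in\{G,G'\}$. Let $I=\mathfrak{m}_U$ and $\mathfrak{m}=\mathfrak{m}_\Gamma$. Conjugation by $\Gamma$ preserves $I$, and $\Omega_\Gamma=\bigoplus_g\Omega_Ug$ over coset representatives $g$, so $I\Omega_\Gamma=\Omega_\Gamma I$ is a two-sided ideal with quotient $\mathbb{F}_p[\Gamma/U]$. The augmentation ideal of the group algebra of a finite $p$-group over $\mathbb{F}_p$ is nilpotent. So $\mathfrak{m}^{\kappa}\subseteq I\Omega_\Gamma\subseteq\mathfrak{m}$ for some $\kappa\ge1$. Since $(I\Omega_\Gamma)^n=I^n\Omega_\Gamma$, we get $\mathfrak{m}^{\kappa n}M\subseteq I^nM\subseteq\mathfrak{m}^nM$,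 that is,
\[
\dim M/\mathfrak{m}^nM\le\dim M/I^nM\le\dim M/\mathfrak{m}^{\kappa n}M .
\]
By Lemma~\ref{lem:hilbert}, for large $n$ the outer terms are polynomials in $n$ of degree $d_\Gamma(M)$ and the middle term is a polynomial of degree $d_U(M)$.
\end{proof}

\begin{lemma}\label{lem:span}
Let $\mathfrak{g}$ be a finite-dimensional simple Lie algebra over $\mathbb{Q}_p$ that contains a copy of $\mathfrak{h}_{2r+1}$. Let $\mathcal{C}$ be the set of nonzero $v\in\mathfrak{g}$ such that $\mathbb{Q}_pv$ is the center of a subalgebra isomorphic to $\mathfrak{h}_{2r+1}$. Then $\mathcal{C}$ spans $\mathfrak{g}$.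
\end{lemma}

\begin{proof}
The span $\mathfrak{n}$ of $\mathcal{C}$ is nonzero and stable under all automorphisms of $\mathfrak{g}$. Let $x\in\mathfrak{g}$ and $v\in\mathfrak{n}$. For $t\in\mathbb{Q}_p^\times$ small, the series $\exp(t\operatorname{ad}x)$ converges, and it is an automorphism by the Leibniz rule for the derivation $t\operatorname{ad}x$. So $t^{-1}(\exp(t\operatorname{ad}x)v-v)\in\mathfrak{n}$. As $t\to0$ this tends to $[x,v]$, and $\mathfrak{n}$ is closed because it is a subspace of finite dimension. Thus $\mathfrak{n}$ is a nonzero ideal, and $\mathfrak{n}=\mathfrak{g}$.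
\end{proof}

This is the only place where simplicity is used. Without it, part (a) fails: for $G=H$ and $\lambda\ne0$, the module with characteristic ideal $\pi^{-1}(I_\lambda)$ in the proof of Proposition~\ref{prop:class} has $d(M)=1$ and is infinite-dimensional.

\begin{proof}[Proof of Theorem~\ref{thm:simple}(a)]
Let $M\ne0$ be finitely generated with $d_G(M)\le r$; we show that $M$ is finite-dimensional. By Lemma~\ref{lem:span} there is a basis $v_1,\dots,v_D$ of $\mathfrak{g}$ such that $\mathbb{Q}_pv_i$ is the center of a subalgebra $\mathfrak{h}^{(i)}\cong\mathfrak{h}_{2r+1}$. Let $L=\bigoplus_i\mathbb{Z}_pp^tv_i$. Its structure constants in the basis $p^tv_i$ are $p^t$ times those of the basis $v_i$. So for large $t$ we have $L\subseteq L_G$ and $[L,L]\subseteq p^2L$, and $L$ is powerful for every $p$. The uniform subgroup $G'=\exp L$ is open in $G$, since $L$ contains some $p^sL_G$. By Lemma~\ref{lem:isolated} applied to $G'$, the group $H_i=\exp(L\cap\mathfrak{h}^{(i)})$ is a closed uniform subgroup of $G'$ with Lie algebra $\mathfrak{h}^{(i)}$. Since $L\cap\mathbb{Q}_pv_i=\mathbb{Z}_pp^tv_i$,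 Lemma~\ref{lem:relations} shows that $z_i=\exp(p^tv_i)$ is a topological generator of the center of $H_i$.

By Lemma~\ref{lem:open}, $d_{G'}(M)\le r$. Theorem~\ref{thm:main} for $H_i\le G'$ gives $\sigma(z_i-1)\in J_{G'}(M)$ for all $i$. By (U2) these symbols are the images of the basis vectors $p^tv_i$ in $L/pL$, so they generate the ideal of all elements of positive degree in $\operatorname{gr}\Omega_{G'}$. Hence $d_{G'}(M)=0$, and $M$ is finite-dimensional by Lemma~\ref{lem:hilbert}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:simple}(b)]
Let $n=r+2$ and let $E_{ij}$ be the matrix units. Put $x_j=E_{1j}$, $y_j=E_{jn}$ for $1<j<n$, and $c=E_{1n}$. From $E_{ij}E_{kl}=\delta_{jk}E_{il}$, the only nonzero products of two of these matrices are $x_jy_j=c$. So they span a copy of $\mathfrak{h}_{2r+1}$. Let $\mathfrak{p}\subset\mathfrak{sl}_n(\mathbb{Q}_p)$ be the stabilizer of the line through the first basis vector. It is defined by the vanishing of the $n-1$ entries below the diagonal in the first column, so it has codimension $r+1$. By Lemma~\ref{lem:isolated}, $P=\exp(L_G\cap\mathfrak{p})$ is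 a closed uniform subgroup with $L_P$ isolated in $L_G$. Lemma~\ref{lem:induced} gives $d(\Omega_G\otimes_{\Omega_P}\mathbb{F}_p)=r+1>0$, and this module is infinite-dimensional by Lemma~\ref{lem:hilbert}.
\end{proof}

For part (c) we recall the notation. A split simple Lie algebra $\mathfrak{g}$ has a reduced irreducible root system and one-dimensional root spaces $\mathbb{Q}_pe_\beta$, and $[e_\beta,e_\gamma]$ is a nonzero multiple of $e_{\beta+\gamma}$ if $\beta+\gamma$ is a root and is zero if $\beta+\gamma$ is neither a root nor $0$. Fix positive roots, with half-sum $\rho$. The highest root $\theta$ is dominant and of maximal length, and $\langle\beta,\theta^\vee\rangle=2(\beta,\theta)/(\theta,\theta)$ is an integer for every root $\beta$. The dual Coxeter number is $h^\vee=1+\langle\rho,\theta^\vee\rangle$. The Heisenberg subalgebra in part (b) is spanned by the root vectors $e_\beta$ with $\langle\beta,\theta^\vee\rangle>0$, where $e_\theta=E_{1n}$, and this description works in all types.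

\begin{proof}[Proof of Theorem~\ref{thm:simple}(c)]
Call $\langle\beta,\theta^\vee\rangle$ the weight of $\beta$; it is additive. Since $\theta$ has maximal length, the Cauchy--Schwarz inequality shows that every root has weight at most $2$ in absolute value, and that only $\theta$ has weight $2$. Let $S$ be the set of roots of weight $1$.

For $\beta,\gamma\in S$ the sum $\beta+\gamma$ has weight $2$, so $[e_\beta,e_\gamma]=0$ unless $\gamma=\theta-\beta$. The sum $\beta+\theta$ has weight $3$, so $[e_\beta,e_\theta]=0$. For $\beta\in S$, the reflection in $\theta$ sends $\beta$ to $\beta-\theta$, so $\theta-\beta$ is a root; it has weight $1$, and it differs from $\beta$ because $2\beta$ is not a root. Also $[e_\beta,e_{\theta-\beta}]$ is a nonzero multiple of $e_\theta$. Thus $\beta\mapsto\theta-\beta$ splits $S$ into pairs, say $r$ of them. After rescaling one vector in each pair, the $e_\beta$, $\beta\in S$, and $e_\theta$ satisfy the relations of $\mathfrak{h}_{2r+1}$. We have $r\ge1$: if $S$ were empty, every root other than $\pm\theta$ would be orthogonal to $\theta$, and irreducibility would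 force type $A_1$.

It remains to compute $r$. Since $\theta$ is dominant, positive roots have weight at least $0$ and negative roots have weight at most $0$. So $S$ consists of positive roots, and
\[
2(h^\vee-1)=\langle2\rho,\theta^\vee\rangle=\sum_{\beta>0}\langle\beta,\theta^\vee\rangle=2+|S|=2+2r .
\]
Hence $r=h^\vee-2$, and part (a) gives $d(M)\ge h^\vee-1$. The identification with half the dimension of the minimal nilpotent orbit is the standard formula $\dim\mathcal{O}_{\min}=2h^\vee-2$; it is not used in the proof of the bound.
\end{proof}

For $\mathfrak{sl}_n$ the set $S$ has $2(n-2)$ elements, so $h^\vee=n$, and by part (b) the bound $h^\vee-1=n-1$ is attained for every $n\ge3$.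

\begin{thebibliography}{9}

\bibitem{DDMS}
Dixon, du Sautoy, Mann and Segal, \emph{Analytic pro-$p$ groups}.

\bibitem{source}
\emph{Krull dimension of Iwasawa algebras and some related topics},
\texttt{http://people.maths.ox.ac.uk/ardakov/thesis.pdf}.

\end{thebibliography}
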